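# Powers of an algebraic Laurent series without a distribution modulo 1

## 1. A Laurent series in $t$ whose coefficients switch on and off

Fix a prime $p$. In $\mathbb F_p[[t]]$ consider the lacunary series
$$A(t)=\sum_{j\ge1}(-1)^{j-1}t^{p^j}=t^p-t^{p^2}+t^{p^3}-\cdots .$$
Raising to the $p$-th power in characteristic $p$ shifts it: $A^p=t^{p^2}-t^{p^3}+\cdots=t^p-A$ (recall $(-1)^p=-1$ in $\mathbb F_p$, also for $p=2$). So
$$A^p+A=t^p, \tag{1}$$
and $A$ is algebraic over $\mathbb F_p(t)$. Dividing by $1-t$ replaces coefficients by their partial sums: $\frac{A(t)}{1-t}=\sum_{n\ge1}h_nt^n$ with $h_n=\sum_{j\ge1,\,p^j\le n}(-1)^{j-1}$. This is an alternating sum $1-1+1-\cdots$ with $\lfloor\log_pn\rfloor$ terms, hence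
$$h_n=\begin{cases}1&\text{if }p^{2i-1}\le n<p^{2i}\text{ for some }i\ge1,\\0&\text{otherwise.}\end{cases}\tag{2}$$
The coefficients are $1$ on $[p,p^2)$, $0$ on $[p^2,p^3)$, $1$ on $[p^3,p^4)$, and so on: each phase is $p$ times as long as the one before.

Now give the following Laurent series the name $X$:
$$X=\frac1t+\frac{A(t)}{1-t}, \tag{3}$$
and read the formula backwards. Since $1/X=t-\cdots$ has order $1$ in $t$, we can solve for $t$ as a power series in $1/X$, and $\theta=1/t$ becomes a Laurent series $\theta=X+\cdots$ in $X^{-1}$.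

For $p=2$ this can be done by hand. Write $O(X^{-k})$ for any series of degree at most $-k$ in $X$. Here $X=\frac1t+t^2+t^3+O(t^8)$, so $\theta=X+t^2+t^3+O(t^8)$. Then $\theta=X+O(X^{-2})$, so $t=X^{-1}+O(X^{-4})$, $t^2=X^{-2}+O(X^{-8})$, $t^3=X^{-3}+O(X^{-6})$, and
$$\theta=X+X^{-2}+X^{-3}+O(X^{-6}).$$
Therefore $\theta^3=\theta^2\theta=(X^2+O(X^{-4}))\,\theta=X^3+1+X^{-1}+O(X^{-3})$. The coefficients of $X^{-1}$ in $\theta,\theta^2,\theta^3$ are $0,0,1$. Similarly $\theta^5=\theta^4\theta=(X^4+O(X^{-8}))\,\theta$, and its coefficient of $X^{-1}$ is the coefficient of $X^{-5}$ in $\theta$, which is $0$.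

We shall see that for every $p$ the coefficient of $X^{-1}$ in $\theta^n$ is exactly $-n\,h_n$. The powers of $\theta$ copy the switching pattern (2), and that pattern has no density. Here is the question this answers.

## 2. Digits of powers, distributions, and four theorems

Let $q$ be a power of $p$. The field $\mathbb F_q((X^{-1}))$ consists of the Laurent expansions at infinity
$$\eta=\sum_{k\ge-k_0}\varepsilon_k(\eta)X^{-k},\qquad k_0\in\mathbb N,\ \varepsilon_k(\eta)\in\mathbb F_q,$$
and contains $\mathbb F_q(X)$. Think of polynomials as integers: for $k\ge1$, $\varepsilon_k(\eta)$ is the $k$-th digit of the fractional part of $\eta$. We write $\deg$ for the degree in $X$ and $Y=1/X$.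

**Definition.** Let $\theta\in\mathbb F_q((X^{-1}))$. For $L\ge1$ and $b_L\in\mathbb F_q^L$ put
$$\mathcal N(\theta,b_L)=\{n\ge0:(\varepsilon_1(\theta^n),\dots,\varepsilon_L(\theta^n))=b_L\}.$$
The sequence $(\theta^n)_{n\ge0}$ has a *distribution modulo 1* if for every $L\ge1$ and every $b_L$ this set has an asymptotic density, i.e. $\lim_{x\to\infty}\frac1x\operatorname{Card}\{n\le x:n\in\mathcal N(\theta,b_L)\}$ exists. It has a *logarithmic distribution modulo 1* if $\lim_{x\to\infty}\frac1{\log x}\sum_{n\in\mathcal N(\theta,b_L),\,1\le n\le x}\frac1n$ always exists.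

Some cases by hand.

* $\theta=X$: all powers are polynomials, all digits vanish, and every density is $0$ or $1$.
* $\theta=1+X^{-1}$ over $\mathbb F_p$: $\varepsilon_k(\theta^n)=\binom nk$. If $p^a>L$, then $\theta^{p^a}=1+X^{-p^a}$, so $\theta^{n+p^a}$ and $\theta^n$ have the same first $L$ digits. The digit blocks are periodic in $n$ and the densities exist.
* $\theta=X+X^{-1}$ over $\mathbb F_2$: if $n$ is even, $\theta^n$ is a square and has no $X^{-1}$ term. If $n=2k-1$, then $\varepsilon_1(\theta^n)=\binom{2k-1}k=\frac12\binom{2k}k$ modulo $2$. The exponent of $2$ in $\binom{2k}k$ is the sum of the binary digits of $k$, so this is odd iff $k$ is a power of $2$. Hence $\varepsilon_1(\theta^n)\ne0$ iff $n\in\{1,3,7,15,\dots\}$, a set of density $0$.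

Two results frame the question. Deshouillers: if $\theta=P(X)/X^\nu$ with $P\in\mathbb F_q[X]$ and $\nu$ a non-negative integer, then every $\mathcal N(\theta,b_L)$ is $q$-automatic and has a density, so $(\theta^n)$ has a distribution modulo 1. Allouche–Deshouillers: for every $\theta$ algebraic over $\mathbb F_q(X)$, every $\mathcal N(\theta,b_L)$ is $q$-automatic; by a general result of Cobham this gives a logarithmic distribution modulo 1. The question, taken from the text printed under the title "A SUFFICIENT CONDITION FOR $(\theta^N)N$ TO HAV" (http://math.colgate.edu/~integers/sjs8/sjs8.pdf), is whether $(\theta^n)_{n\ge0}$ has a distribution modulo 1 for *every* $\theta$ algebraic over $\mathbb F_q(X)$.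

The statement is false, for every prime power $q$, and it fails already for rational $\theta$. The counterexamples have coefficients in $\mathbb F_p\subset\mathbb F_q$, and their digits do not depend on $q$.

**Theorem A.** There is $\theta=X+\cdots\in\mathbb F_p((X^{-1}))$ satisfying
$$(X-\theta)^p(\theta-1)^p+(X-\theta)(\theta-1)\theta^{p-1}=1$$
such that, for $n\ge1$, $\varepsilon_1(\theta^n)\ne0$ iff $p\nmid n$ and $p^{2i-1}\le n<p^{2i}$ for some $i\ge1$. The set $\mathcal N(\theta,(0))$ has no density.

**Theorem B.** Put $W=(X-1)^{p-1}(X+1)$ if $p$ is odd, $W=X^2+X+1$ if $p=2$, and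
$$B=\frac{W-X^p}W,\qquad\theta=\frac1{B-B^p+B^{p^2}}\in\mathbb F_p(X).$$
Then $\mathcal N(\theta,(0,\dots,0))$, with $L=p^3-1$ zeros, has no density.

**Theorem C.** A sequence $(a_n)_{n\ge1}$ in $\mathbb F_q$ equals $(\varepsilon_1(\theta^n))_{n\ge1}$ for some $\theta$ algebraic over $\mathbb F_q(X)$ iff it is $q$-automatic and $a_n=0$ whenever $p\mid n$. One may take $\deg\theta=1$.

**Theorem D.** If $\theta=0$ or $\deg\theta\le0$ (algebraic or not), $(\theta^n)$ has a distribution modulo 1. For every $d\ge1$ there is a rational $\theta\in\mathbb F_p(X)$ of degree $d$ without one.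

No characterization of the rational $\theta$ that have a distribution is given here.

## 3. Automatic sets, and why automaticity does not decide the question

**Definition.** A sequence $(a_n)_{n\ge0}$ with values in a finite set is *$q$-automatic* if its $q$-kernel, the set of sequences $(a_{q^kn+r})_{n\ge0}$ with $k\ge0$ and $0\le r<q^k$, is finite. A set of integers is $q$-automatic if its indicator sequence is.

Four easy facts. If two sequences are $q$-automatic, so is the sequence of pairs, and so is any function of it. A sequence depending only on $n\bmod p$ is $q$-automatic, since for $k\ge1$ all its kernel sequences are constant. Changing the term of index $0$ does not affect automaticity, because it changes kernel sequences only at $n=0$; so for a sequence indexed by $n\ge1$ we may put any value at $0$. Finally, $p$-automatic implies $q$-automatic, because the $q$-kernel is contained in the $p$-kernel.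

The natural first attempt at a positive answer is: the sets $\mathcal N(\theta,b_L)$ are automatic, so deduce a density from automaticity. It stops at one explicit set. Let $H=\bigcup_{i\ge1}[p^{2i-1},p^{2i})$, with indicator $h_n$ from (2) and $h_0=0$. For $n\ge1$ and $0\le r<p$ we have $\lfloor\log_p(pn+r)\rfloor=\lfloor\log_pn\rfloor+1$, so $h_{pn+r}=1-h_n$. Iterating, every sequence in the $p$-kernel agrees with $h$ or with $1-h$ for $n\ge1$, and has value $0$ or $1$ at $n=0$. The kernel has at most four elements, and $H$ is $p$-automatic. But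
$$\operatorname{Card}(H\cap[0,p^{2J}))=\operatorname{Card}(H\cap[0,p^{2J+1}))=\sum_{i=1}^J(p^{2i}-p^{2i-1})=\frac{p(p^{2J}-1)}{p+1},$$
so the proportion of $H$ tends to $\frac p{p+1}$ along $p^{2J}$ and to $\frac1{p+1}$ along $p^{2J+1}$: there is no density. Automaticity alone therefore leaves the question open. We must find out which automatic sets actually come from powers of a series, and for that we need a formula for a digit of $\theta^n$.

## 4. Residues in the parameter $t=1/\theta$

For a field $k$ and $\varphi\in k((Y))$ let $\mathrm{res}_Y(\varphi\,dY)=[Y^{-1}]\varphi$, the coefficient of $Y^{-1}$. The first lemma says that a residue does not depend on the parameter, in any characteristic.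

**Lemma 1.** If $t=c_1Y+c_2Y^2+\cdots$ with $c_1\ne0$, then $k((Y))=k((t))$ and $\mathrm{res}_Y(\varphi\,dY)=\mathrm{res}_t\big(\varphi\frac{dY}{dt}dt\big)$.

*Proof.* The series $t$ has a compositional inverse, so $Y\in k[[t]]$ has order $1$ in $t$ and $k((Y))=k((t))$. Put $\psi=\varphi\frac{dY}{dt}=\sum_n\psi_nt^n$. By the chain rule $\varphi=\psi t'$ with $t'=\frac{dt}{dY}$. For $n\ge0$ the series $t^nt'$ has no polar part, so only finitely many $n$ matter in $\mathrm{res}_Y(\varphi\,dY)=\sum_n\psi_n\,\mathrm{res}_Y(t^nt'\,dY)$. It remains to show that $\mathrm{res}_Y(t^nt'\,dY)$ is $1$ for $n=-1$ and $0$ otherwise.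

For $n=-1$: $t=c_1Y\cdot(\text{unit with constant term }1)$, so $t'/t\in Y^{-1}+k[[Y]]$.

For $n\ne-1$ we would like to write $t^nt'=(t^{n+1}/(n+1))'$, but $n+1$ may be $0$ in $k$. So argue universally. Write $t=c_1Y(1+u)$ with $u=\sum_{j\ge1}(c_{j+1}/c_1)Y^j$. Then $t^n=c_1^nY^n\sum_k\binom nku^k$ with integers $\binom nk$, so the coefficient of $Y^{-1}$ in $t^nt'$ is the value at $(c_j)$ of an element $R_n\in\mathbb Z[C_1^{\pm1},C_2,\dots]$ that does not depend on $k$. For the generic series over $\mathbb Q(C_1,C_2,\dots)$ we may divide by $n+1$, and a derivative has no $Y^{-1}$ term, so $R_n=0$. Hence the residue vanishes over every $k$. $\square$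

**Lemma 2.** Let $\theta\in\mathbb F_q((X^{-1}))$ with $\deg\theta=1$, let $t=1/\theta$, and expand $X=\sum_{n\ge-1}x_nt^n$ in $\mathbb F_q((t))$. Then $\varepsilon_1(\theta^n)=-n\,x_n$ for $n\ge1$.

*Proof.* Since $t$ has order $1$ in $Y$, Lemma 1 applies. From $X=Y^{-1}$ we get $\frac{dX}{dt}=-Y^{-2}\frac{dY}{dt}$, so
$$\varepsilon_1(\theta^n)=[Y^1]\theta^n=\mathrm{res}_Y(\theta^nY^{-2}dY)=\mathrm{res}_t\Big(t^{-n}Y^{-2}\tfrac{dY}{dt}dt\Big)=-\mathrm{res}_t\Big(t^{-n}\tfrac{dX}{dt}dt\Big)=-[t^{n-1}]\tfrac{dX}{dt}=-n\,x_n.\qquad\square$$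

*Test.* Take $\theta=X+X^{-1}$ over $\mathbb F_2$. With $X=u/t$, the equation $X+1/X=1/t$ becomes $u^2+u=t^2$ with $u(0)=1$, so $u=1+t^2+t^4+t^8+\cdots$ and $X=\frac1t+t+t^3+t^7+\cdots$. Lemma 2 gives $\varepsilon_1(\theta^n)\ne0$ iff $n\in\{1,3,7,\dots\}$, as we found from binomial coefficients.

Lemma 2 turns the problem around: instead of choosing $\theta$ and computing its powers, choose the coefficients $x_n$ and solve for $\theta$.

## 5. Proof of Theorem A

**Step 1 (constructing $\theta$).** We make (3) rigorous. Put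
$$g(t)=\Big(\frac1t+\frac{A(t)}{1-t}\Big)^{-1}\in t+t^2\mathbb F_p[[t]],$$
let $f\in Y+Y^2\mathbb F_p[[Y]]$ be its compositional inverse, and put $\theta=1/f(1/X)=X+\cdots$. With $t=1/\theta=f(Y)$ we have $g(t)=Y$, which is (3).

**Step 2 (the equation).** We show that $\theta$ is algebraic. From (3), $A(1/\theta)=(X-\theta)(1-\tfrac1\theta)=(X-\theta)(\theta-1)/\theta$. Insert this in (1), which reads $A^p+A=\theta^{-p}$, and multiply by $\theta^p$:
$$(X-\theta)^p(\theta-1)^p+(X-\theta)(\theta-1)\theta^{p-1}=1.$$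
As a polynomial equation in $\theta$ over $\mathbb F_p(X)$ it is not trivial: the first product contributes $(-1)^p\theta^{2p}$, the second has degree $p+1<2p$. So $\theta$ is algebraic.

**Step 3 (the digits).** Lemma 2 with $x_n=h_n$ gives $\varepsilon_1(\theta^n)=-n\,h_n$ for $n\ge1$. By (2) this is nonzero iff $p\nmid n$ and $p^{2i-1}\le n<p^{2i}$ for some $i\ge1$.

**Step 4 (no density).** We count along two sequences. Let $c(x)=\operatorname{Card}\{n\le x:\varepsilon_1(\theta^n)\ne0\}$; the exponent $n=0$ does not contribute. The interval $[p^{2i-1},p^{2i})$ has endpoints divisible by $p$, so it contains $(1-\frac1p)(p^{2i}-p^{2i-1})=(p-1)^2p^{2i-2}$ integers prime to $p$. There is no contribution from $[p^{2J},p^{2J+1})$. Hence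
$$c(p^{2J}-1)=c(p^{2J+1}-1)=(p-1)^2\sum_{i=1}^Jp^{2i-2}=\frac{p-1}{p+1}(p^{2J}-1).$$
So $c(x)/x\to\frac{p-1}{p+1}$ along $x=p^{2J}-1$ and $c(x)/x\to\frac{p-1}{p(p+1)}$ along $x=p^{2J+1}-1$. The limits differ, so the counted set has no density, and neither has its complement $\mathcal N(\theta,(0))$. Since $\theta\in\mathbb F_p((X^{-1}))\subset\mathbb F_q((X^{-1}))$ is algebraic over $\mathbb F_q(X)$, the statement in question is false for every $q$. $\blacksquare$

## 6. First digits are exactly the automatic sequences vanishing on multiples of $p$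

Nothing in Section 5 used the particular $h$ except its algebraicity. The tool that supplies algebraicity is the theorem of Christol (Christol; Christol–Kamae–Mendès France–Rauzy): a sequence $(x_n)$ in $\mathbb F_q$ is $q$-automatic iff $\sum x_nt^n$ is algebraic over $\mathbb F_q(t)$.

*Proof of Theorem C.*

**Necessity.** We check both conditions for algebraic $\theta$. By Allouche–Deshouillers the sets $\mathcal N(\theta,(b))$, $b\in\mathbb F_q$, are $q$-automatic. The sequence $(\varepsilon_1(\theta^n))$ is a function of their finitely many indicators, so it is $q$-automatic. Moreover $\theta^{pm}=(\theta^m)^p\in\mathbb F_q((X^{-p}))$ has zero coefficient at $X^{-1}$.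

**Sufficiency.** We prescribe the coefficients of $X$ in $t$. Put $x_n=-a_n/n$ if $p\nmid n$, and $x_n=0$ if $p\mid n$. This is a function of $a_n$ and $n\bmod p$, hence $q$-automatic, and by Christol $h=\sum_{n\ge1}x_nt^n$ is algebraic over $\mathbb F_q(t)$. Let $g(t)=(1/t+h(t))^{-1}\in t+t^2\mathbb F_q[[t]]$, let $f$ be its compositional inverse, and put $\theta=1/f(1/X)$, of degree $1$. As in Section 5, $X=\frac1t+h(t)$ with $t=1/\theta$.

So $X$ is algebraic over $\mathbb F_q(t)$: there is a nonzero polynomial $\sum_jF_j(U)V^j$ over $\mathbb F_q$ that vanishes at $(U,V)=(X,t)$. Some $F_j$ is nonzero, and then $F_j(X)\ne0$ because $X$ is transcendental over $\mathbb F_q$. Thus $t$ is a root of the nonzero polynomial $\sum_jF_j(X)V^j$, so $t$ and $\theta=1/t$ are algebraic over $\mathbb F_q(X)$. By Lemma 2, $\varepsilon_1(\theta^n)=-n\,x_n$, which is $a_n$ if $p\nmid n$ and $0=a_n$ if $p\mid n$. $\blacksquare$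

In particular, taking for $(a_n)$ an indicator sequence, $\{n\ge1:\varepsilon_1(\theta^n)\ne0\}$ can be any $q$-automatic set of integers prime to $p$.

## 7. Degree at most zero

We prove the first half of Theorem D; here $\theta\in\mathbb F_q((X^{-1}))$ need not be algebraic. Fix $L$.

If $\theta=0$ or $\deg\theta<0$, then for $n\ge1$ either $\theta^n=0$ or $\deg\theta^n\le-n$, so the first $L$ digits of $\theta^n$ vanish for $n>L$, and all densities exist.

If $\deg\theta=0$, write $\theta=c(1+v)$ with $c\in\mathbb F_q^*$, $\deg v<0$, and choose $a$ with $p^a>L$. Since $c^{q-1}=1$,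
$$\theta^{(q-1)p^a}=(1+v^{p^a})^{q-1}\in1+X^{-p^a}\mathbb F_q[[X^{-1}]].$$
Hence $\deg(\theta^{n+(q-1)p^a}-\theta^n)\le-p^a<-L$ (or the difference is $0$). The first $L$ digits of $\theta^n$ are periodic in $n$ with period $(q-1)p^a$, and all densities exist.

## 8. Rational $\theta$: divisibility by the denominator

Is the $\theta$ of Theorem A perhaps rational? No. Put $u=t-A(t)=t-t^p+t^{p^2}-\cdots$. Then $u^p=A$, so $t=u+u^p$ and
$$X=\frac1{u+u^p}+\frac{u^p}{1-u-u^p}.$$
If $\theta$ were in $\mathbb F_q(X)$, then $t$, $A=(1-t)(X-\frac1t)$ and $u=t-A$ would be in $\mathbb F_q(X)$ too. Thus $\mathbb F_q(X)=\mathbb F_q(u)$, and $X$ would be a fractional linear function of $u$, with at most one pole. But $u+u^p$ has derivative $1$, hence $p\ge2$ distinct zeros in $\overline{\mathbb F}_p$, and at each of them $X$ has a pole, because there $1-u-u^p=1$.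

This is where the method of Section 5 stops for rational $\theta$: Lemma 2 prescribes the expansion of $X$ itself in $t$, and the series (3) we prescribed forces $X$ to have degree larger than $1$ in the parameter $u$. For rational $\theta$ we shall prescribe the expansion of another function in $t$, and we need a different mechanism that produces zero digits. The mechanism is divisibility of a polynomial part by the denominator.

For the rest of this section let $\theta=V/Q$ with $V,Q\in\mathbb F_p[X]$, $\deg Q=D\ge1$ and $\deg V=D+1$. For $m\ge0$ write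
$$\theta^m=P_m+\epsilon_m,\qquad P_m\in\mathbb F_p[X],\quad\epsilon_m\in X^{-1}\mathbb F_p[[X^{-1}]].$$
Let $[X^{-1}]G$ denote the coefficient of $X^{-1}$ in $G$, and $0_L=(0,\dots,0)\in\mathbb F_q^L$.

**Lemma 3 (one divisibility gives long runs of zero blocks).** If $Q\mid P_M$, then for all $k\ge0$ and $L\ge1$,
$$[Mp^k,(M+1)p^k-L)\cap\mathbb Z\subset\mathcal N(\theta,0_L).\tag{4}$$

*Proof.* For $0\le r<p^k$ we have $\theta^{Mp^k+r}=P_M^{p^k}\theta^r+\epsilon_M^{p^k}\theta^r$. The first term is $(P_M/Q)^{p^k}Q^{p^k-r}V^r$, a polynomial. The second has degree at most $r-p^k$ (or is $0$), so it only affects digits of index at least $p^k-r$. If $r<p^k-L$, the first $L$ digits vanish. $\square$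

**Lemma 4 (divisibility as vanishing of residues).** $Q\mid P_m$ iff $[X^{-1}](\theta^mR/Q)=0$ for every $R\in\mathbb F_p[X]$ with $\deg R<D$.

*Proof.* For such $R$, $\deg(\epsilon_mR/Q)\le-1+(D-1)-D=-2$, so $[X^{-1}](\theta^mR/Q)=[X^{-1}](P_mR/Q)$. If $Q\mid P_m$, then $P_mR/Q$ is a polynomial and the coefficient is $0$. Conversely, suppose all these coefficients vanish. Taking $R=1,X,\dots,X^{D-1}$ we find that the first $D$ digits of $P_m/Q$ vanish. The fractional part of $P_m/Q$ is $R_1/Q$ with $\deg R_1<D$. If $R_1\ne0$, it has degree at least $-D$, so one of the first $D$ digits is nonzero. Hence $R_1=0$. $\square$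

By (4), zero blocks fill almost all of $[Mp^k,(M+1)p^k)$ for large $k$, so a density of $\mathcal N(\theta,0_L)$ can only be $1$. To contradict it we need nonzero blocks with positive upper density. Thus the plan is to find $\theta$ such that

* the $D$ residue conditions of Lemma 4 are all governed by a single number $s_m\in\mathbb F_p$, for exponents of a special form;
* $s_m$ can be computed, is $0$ at least once, and is nonzero on intervals of the form $[(1-c)N,N)$ with fixed $c>0$ and arbitrarily large $N$;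
* $s_m\ne0$ produces a nonzero block.

## 9. The function $\theta$ of Theorem B

Let
$$S(Z)=Z-Z^p+Z^{p^2}.$$
It is additive, $S(1)=1$, and its formal derivative is $1$. Put
$$w=\frac W{X^p},\qquad E=W-X^p,\qquad B=\frac EW=1-\frac1w,\qquad t=S(B),\qquad\theta=\frac1t .$$
Then $t=Q/W^{p^2}$ and $\theta=W^{p^2}/Q$ with
$$Q=EW^{p^2-1}-E^pW^{p^2-p}+E^{p^2}.$$

**(a) Facts on $W$.** For $p$ odd, $X^p-1=(X-1)^p$ gives $W=\frac{(X^p-1)(X+1)}{X-1}=X^p+2X^{p-1}+\cdots+2X+1$, and $W'=(X-1)^{p-2}\big[(p-1)(X+1)+(X-1)\big]=-2(X-1)^{p-2}$. For $p=2$, $W'=1$. Hence: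

* $W$ is monic of degree $p$ and $W(0)=1$;
* $W$ has exactly two distinct roots $a_1,a_2\in\overline{\mathbb F}_p$, of multiplicity at most $p$;
* $W'$ vanishes at no point where $W\ne0$, and $\deg W'=p-2$;
* $\deg E=p-1$ (leading term $2X^{p-1}$ for $p$ odd; $E=X+1$ for $p=2$).

**(b) Degrees and coprimality.** The three terms of $Q$ have degrees $p^3-1$, $p^3-p$, $p^3-p^2$. So $D:=\deg Q=p^3-1$ and $\deg\theta=1$; in particular $t$ is a local parameter at $X=\infty$, and Section 8 applies with $V=W^{p^2}$. Since $W(0)\neq 0$, $\gcd(W,E)=\gcd(W,X^p)=1$; as $Q\equiv E^{p^2}\bmod W$, also $\gcd(W,Q)=1$.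

**(c) $Q$ is squarefree.** Differentials of $p$-th powers vanish, so $dt=dB=dw/w^2$, and $dw=X^{-p}W'dX$. Comparing with $dt=Q'W^{-p^2}dX$,
$$\frac{Q'}{W^{p^2}}=\frac{W'}{X^p}\cdot\frac{X^{2p}}{W^2}=\frac{W'X^p}{W^2},\qquad\text{i.e.}\qquad Q'=W'X^pW^{p^2-2}.$$
A common root $\xi$ of $Q$ and $Q'$ has $W(\xi)\ne0$ by (b), so $W'(\xi)\ne0$ by (a), so $\xi=0$. But $E(0)=W(0)=1$ gives $Q(0)=1-1+1=1$. So $Q$ and $Q'$ have no common root.

**(d) The form $\lambda$.** Put
$$\lambda=\frac{dw}w=\frac{W'}W\,dX .$$
It has simple poles at $a_1,a_2$, with residues the multiplicities of these roots modulo $p$: $-1$ and $1$ if $p$ is odd, $1$ and $1$ if $p=2$. Elsewhere it is regular, also at $\infty$: since $dX=-Y^{-2}dY$, a form $G\,dX$ is regular at $\infty$ iff $\deg G\le-2$ (or $G=0$), and $\deg(W'/W)=-2$. Finally,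
$$\lambda=w\cdot\frac{dw}{w^2}=w\,dB=w\,dt. \tag{5}$$

*The case $p=2$.* Here $W=X^2+X+1$, $E=X+1$, $EW^3=X^7+X^5+X^4+X^3+X^2+1$, $E^2W^2=X^6+1$, $E^4=X^4+1$, so
$$\theta=\frac{X^8+X^4+1}{X^7+X^6+X^5+X^3+X^2+1},\qquad D=7 .$$
Check of (c): $Q'=X^6+X^4+X^2=X^2W^2$.

Write $\mathrm{res}_\infty=\mathrm{res}_Y$; then $\mathrm{res}_\infty(G\,dX)=-[X^{-1}]G$. Since $B=E/W$ has degree $-1$, $w=1/(1-B)$ expands at $X=\infty$ as a power series in $t$ with coefficients in $\mathbb F_p$. Let $s_m=[t^m]w$. By Lemma 1 and (5),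
$$\mathrm{res}_\infty(\theta^{m+1}\lambda)=\mathrm{res}_t(t^{-m-1}w\,dt)=s_m\qquad(m\ge0).\tag{6}$$
This is the analogue of Lemma 2, with $\lambda$ in place of $dX$. The numbers $s_m$ will govern everything.

## 10. The Cartier operator on the projective line

The purpose of this section is an operator that undoes $p$-th powers, keeps residues, and shrinks poles.

**Definition.** Since $\overline{\mathbb F}_p$ is perfect, every $\varphi\in\overline{\mathbb F}_p(X)$ is uniquely $\varphi=\sum_{i=0}^{p-1}\varphi_i^pX^i$ with $\varphi_i\in\overline{\mathbb F}_p(X)$. (For existence write $\varphi=FG^{p-1}/G^p$ with polynomials $F,G$ and sort the monomials of $FG^{p-1}$ by their exponent modulo $p$.) Put $C(\varphi\,dX)=\varphi_{p-1}\,dX$.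

For instance, with $p=2$: $C((X^3+X)\,dX)=(X+1)\,dX$ and $C(X^2\,dX)=0$. For any $p$, $C(dX/X)=dX/X$, because $1/X=(1/X)^pX^{p-1}$.

Clearly $C$ is additive and $C(f^p\omega)=f\,C(\omega)$. If $\varphi\in\mathbb F_p(X)$, the same decomposition can be made inside $\mathbb F_p(X)$, so $C$ preserves forms defined over $\mathbb F_p$.

**Lemma 5 (local formula).** At every point, with $\pi=X-a$ or $\pi=Y=1/X$ as parameter,
$$C\Big(\sum_jc_j\pi^jd\pi\Big)=\sum_jc_{pj+p-1}^{1/p}\,\pi^jd\pi .$$

*Proof.* First we show that $C$ may be computed from the analogous decomposition in powers of $\pi$. For $\pi=X-a$: expanding $X^i=((X-a)+a)^i$ produces only powers $\le i$ of $X-a$, with constant coefficients, which are $p$-th powers. So $\varphi=\sum_i\psi_i^p(X-a)^i$ with $\psi_{p-1}=\varphi_{p-1}$. For $\pi=Y$: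
$$\varphi_i^pX^i\,dX=-\varphi_i^pY^{-i-2}\,dY=-(\varphi_iY^{-1})^pY^{p-2-i}\,dY.$$
For $i\le p-2$ the exponent satisfies $0\le p-2-i\le p-2$, so this contributes $0$. For $i=p-1$ the form is $-(\varphi_{p-1}Y^{-2})^pY^{p-1}dY$, which contributes $-\varphi_{p-1}Y^{-2}dY=\varphi_{p-1}dX$, as it should.

So in each case $\omega=\sum_{i=0}^{p-1}\psi_i^p\pi^i\,d\pi$ and $C\omega=\psi_{p-1}\,d\pi$. Expand $\psi_i=\sum_jc_{i,j}\pi^j$. Then $\omega=\sum_{i,j}c_{i,j}^p\pi^{pj+i}d\pi$, so $c_{pj+p-1}=c_{p-1,j}^p$, which is the claim. $\square$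

**Consequences.** At every point $a$ of the projective line:

* $\mathrm{res}_a(C\omega)^p=\mathrm{res}_a\,\omega$ (take $j=-1$);
* if $\omega$ is regular at $a$, so is $C\omega$ (for $j<0$ we have $pj+p-1<0$);
* if $\omega$ has a pole of order $\le s$ at $a$ ($s\ge1$), then $C\omega$ has a pole of order $\le1+\lfloor(s-1)/p\rfloor$, because a nonzero coefficient at $\pi^j$ requires $pj+p-1\ge-s$, i.e. $-j\le1+(s-1)/p$. In particular, for $e\ge1$, pole order $\le p^e$ becomes $\le p^{e-1}$.

## 11. One number $s_m$ controls all $D$ residues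

**Lemma 6.** For every $\eta=R\,dX/Q$ with $R\in\mathbb F_p[X]$, $\deg R<D$, there is $\mu\in\mathbb F_p$ with
$$\mathrm{res}_\infty(\theta^{p^3(m+1)-1}\eta)=\mu\,s_m\qquad\text{for all }m\ge0.$$

*Proof.*

**Step 1 (poles of $t\eta$).** The exponent $p^3(m+1)-1$ is a multiple of $p^3$ minus one, so we look at $t\eta=\theta^{-1}\eta$. The denominator $Q$ cancels: $t\eta=R\,dX/W^{p^2}$. At $\infty$ this is regular, since $\deg(R/W^{p^2})\le(D-1)-p^3=-2$. Its only poles are at $a_1,a_2$, of order at most $p\cdot p^2=p^3$.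

**Step 2 (three applications of $C$).** We reduce these poles to simple ones. By the consequences of Lemma 5, the pole orders go $p^3\to p^2\to p\to1$, and $C^3(t\eta)$ is regular outside $\{a_1,a_2\}$ with at most simple poles there.

**Step 3 (such forms are multiples of $\lambda$).** Let $\varphi\,dX$ be such a form. By partial fractions $\varphi=\frac{r_1}{X-a_1}+\frac{r_2}{X-a_2}+(\text{polynomial})$. Regularity at $\infty$ means $\deg\varphi\le-2$ or $\varphi=0$, so the polynomial is $0$ and $r_1+r_2=0$. The space of such forms has dimension $1$ over $\overline{\mathbb F}_p$, and it contains $\lambda\ne0$. So $C^3(t\eta)=\mu\lambda$ with $\mu\in\overline{\mathbb F}_p$. Both forms are defined over $\mathbb F_p$, so $\mu\in\overline{\mathbb F}_p\cap\mathbb F_p(X)=\mathbb F_p$.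

**Step 4 (back to the residue).** Write $\theta^{p^3(m+1)-1}\eta=(\theta^{m+1})^{p^3}\,t\eta$. Its image under $C^3$ is $\theta^{m+1}C^3(t\eta)=\mu\,\theta^{m+1}\lambda$. All these forms are over $\mathbb F_p$, so their residues at $\infty$ lie in $\mathbb F_p$, and there $\mathrm{res}_\infty(C\omega)^p=\mathrm{res}_\infty\omega$ says that $C$ does not change the residue. By (6) the residue is $\mu\,s_m$. $\square$

If $s_m=0$, all $D$ conditions of Lemma 4 hold at once for the exponent $p^3(m+1)-1$. That the single form $\lambda$ suffices comes from $W$ having exactly two distinct roots.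

## 12. Runs of zeros and ones among the coefficients $s_m$

**Lemma 7.** For every $J\ge0$:

* $s_m=0$ for $p^{3J+3}-2p^{3J+1}+p^{3J}\le m<p^{3J+3}-p^{3J+1}$;
* $s_m=1$ for $p^{3J+3}-p^{3J+1}\le m<p^{3J+3}$.

*Proof.*

**Step 1 (the expansion of $B$).** We solve $S(B)=t$ with $B\in t\,\mathbb F_p[[t]]$. The solution is unique: a difference $\delta\ne0$ of two solutions satisfies $S(\delta)=0$, i.e. $\delta=\delta^p-\delta^{p^2}$. If $\delta$ has order $v\ge1$, the right side has order at least $pv>v$, a contradiction. To find the solution, let $\phi(f)=f^p$. Then $S=1-\phi+\phi^2$ and $(1-\phi+\phi^2)(1+\phi)=1+\phi^3$. So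
$$B=\sum_{j\ge0}(-1)^j\big(t^{p^{3j}}+t^{p^{3j+1}}\big)=(1+\phi)\sum_{j\ge0}(-1)^j\phi^{3j}(t)$$
satisfies $S(B)=(1+\phi^3)\sum_j(-1)^j\phi^{3j}(t)=t$. Let $B_J$ be the sum over $j\le J$; then $B\equiv B_J\bmod t^{p^{3J+3}}$.

**Step 2 (from $B$ to $w$).** We express $w=1/(1-B)$ as a polynomial in $B$ divided by $1-t$. By additivity and $S(1)=1$, $S(1-B)=1-t$. Since $S(Z)=Z(1-Z^{p-1}+Z^{p^2-1})$,
$$w=\frac1{1-B}=\frac{N(B)}{1-t},\qquad N(B)=1-(1-B)^{p-1}+(1-B)^{p^2-1}.$$
Dividing by $1-t$ takes partial sums. So for $m<p^{3J+3}$, $s_m$ is the sum of the coefficients of index $\le m$ of the polynomial $N(B_J)\in\mathbb F_p[t]$.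

**Step 3 (the top of $N(B_J)$).** We isolate the leading term and the gap below it. As a polynomial in $B$, $N$ has degree $p^2-1$ and leading coefficient $(-1)^{p^2-1}=1$ in $\mathbb F_p$. The polynomial $B_J$ has leading term $(-1)^Jt^{p^{3J+1}}$, and all its other exponents are $\le p^{3J}$. Hence $N(B_J)$ has leading term exactly $t^{n_J}$ with
$$n_J=(p^2-1)p^{3J+1}=p^{3J+3}-p^{3J+1}.$$
The other exponents coming from $B_J^{p^2-1}$ are at most $(p^2-2)p^{3J+1}+p^{3J}$, and those from lower powers of $B_J$ at most $(p^2-2)p^{3J+1}$. So all other exponents are at most $(p^2-2)p^{3J+1}+p^{3J}=n_J-p^{3J+1}+p^{3J}$.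

**Step 4 (partial sums).** For $n_J\le m<p^{3J+3}$ all coefficients have been added, so $s_m=N(B_J)|_{t=1}$. For $n_J-p^{3J+1}+p^{3J}\le m<n_J$ only the leading coefficient $1$ is missing, so $s_m=N(B_J)|_{t=1}-1$. Finally $N(B_J)|_{t=1}=1-z^{p-1}+z^{p^2-1}$ with $z=1-B_J(1)\in\mathbb F_p$. If $z\ne0$, both powers are $1$; if $z=0$, both are $0$. So the value is $1$, and both claims follow. $\square$

*The case $p=2$, $J=0$.* Here $N(B)=1+B^2+B^3$ and $B_0=t+t^2$, so $N(B_0)=1+t^2+t^3+t^5+t^6$, with partial sums $s_0,\dots,s_7=1,1,0,1,1,0,1,1$. Directly, $1/(1+t+t^2)=(1+t)/(1+t^3)$ has the same coefficients. Lemma 7 announces $s_5=0$ and $s_6=s_7=1$.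

## 13. Proof of Theorem B

**Step 1 (one exponent $M$ with $Q\mid P_M$).** This feeds Lemma 3. Let $m_0=p^3-p-1$. Since $p^3-2p+1\le m_0<p^3-p$ (as $p\ge2$), Lemma 7 with $J=0$ gives $s_{m_0}=0$. Put $M=p^3(m_0+1)-1$. By Lemma 6, $[X^{-1}](\theta^MR/Q)=-\mathrm{res}_\infty(\theta^MR\,dX/Q)=0$ for every $R\in\mathbb F_p[X]$ with $\deg R<D$. By Lemma 4, $Q\mid P_M$, and (4) holds for this $M$. (For $p=2$: $m_0=5$ and $M=47$.)

**Step 2 (nonzero blocks).** We show: *if $s_m\ne0$, then $\varepsilon_i(\theta^{p^4m+1})\ne0$ for some $1\le i\le D$.*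

First, $Q\nmid P_m$. The form
$$\theta\lambda=\frac{W^{p^2}}Q\cdot\frac{W'}W\,dX=\frac{W^{p^2-1}W'}Q\,dX$$
has the shape $R\,dX/Q$ with $\deg R=(p^3-p)+(p-2)=p^3-2=D-1$. By (6), $\mathrm{res}_\infty(\theta^m\cdot\theta\lambda)=s_m\ne0$, that is, $[X^{-1}](\theta^mR/Q)\ne0$. By Lemma 4, $Q\nmid P_m$.

Next, $Q\nmid P_m^{p^4}W^{p^2}$. By Section 9(c), $Q$ is a product of distinct irreducible factors, so some irreducible factor of $Q$ does not divide $P_m$. It does not divide $W$ either, because $\gcd(W,Q)=1$. So it does not divide $P_m^{p^4}W^{p^2}$.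

Now look at
$$\theta^{p^4m+1}=(P_m+\epsilon_m)^{p^4}\theta=\frac{P_m^{p^4}W^{p^2}}Q+\epsilon_m^{p^4}\theta .$$
The first term has a nonzero fractional part $R_2/Q$ with $R_2\neq 0$, $\deg R_2<D$; its degree is at least $-D$, so it has a nonzero digit of index at most $D$. The second term has degree at most $1-p^4$ (or is $0$), so it only affects digits of index at least $p^4-1>p^3-1=D$. The nonzero digit survives.

**Step 3 (no density).** We combine the two. Let $L=D=p^3-1$ and suppose that $\mathcal N=\mathcal N(\theta,0_L)$ has a density $\delta$. Since $M$ is fixed, $\operatorname{Card}(\mathcal N\cap[Mp^k,(M+1)p^k))=(\delta+o(1))p^k$ as $k\to\infty$. By (4) this number is at least $p^k-L$, so $\delta=1$.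

On the other hand, let $J\ge0$. For each of the $p^{3J+1}$ integers $m\in[p^{3J+3}-p^{3J+1},p^{3J+3})$ we have $s_m=1$ by Lemma 7, so $p^4m+1\notin\mathcal N$ by Step 2. These integers satisfy $p^4m+1\le p^4(p^{3J+3}-1)+1<p^{3J+7}$. So at least $p^{3J+1}$ integers below $p^{3J+7}$ are outside $\mathcal N$, for every $J$. The complement of $\mathcal N$ has upper density at least $p^{-6}$, which contradicts $\delta=1$. $\blacksquare$

## 14. Every positive degree, by the substitution $X\mapsto X^d$

It remains to prove the second half of Theorem D. Let $d\ge1$, let $\theta$ be as in Theorem B, and put $\theta_d(X)=\theta(X^d)\in\mathbb F_p(X)$, which has degree $d$. Replacing $X$ by $X^d$ in $\theta^n=\sum_k\varepsilon_k(\theta^n)X^{-k}$ gives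
$$\theta_d^n=\sum_k\varepsilon_k(\theta^n)X^{-dk}.$$
So $\varepsilon_{dk}(\theta_d^n)=\varepsilon_k(\theta^n)$, and all digits of $\theta_d^n$ of index not divisible by $d$ vanish. Therefore $\mathcal N(\theta_d,0_{dL})=\mathcal N(\theta,0_L)$ for every $L\ge1$. For $L=p^3-1$ this set has no density by Theorem B, so $(\theta_d^n)$ has no distribution modulo 1. Together with Section 7, this proves Theorem D. $\blacksquare$
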